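# Solutions of $z_{n+1}=\alpha/(1+z_{n-l}z_{n-k})$ and the period $l+k+2$

## Equal delays: two monotone subsequences

Fix $\alpha>0$ and start with the simplest recursion of our family,
$$z_{n+1}=\frac{\alpha}{1+z_n^2},\qquad z_0>0 .$$
Put $F(u)=\alpha/(1+u^2)$ for $u>0$. The map $F$ is decreasing, so $F\circ F$ is increasing. If $z_2\ge z_0$, applying $F\circ F$ repeatedly gives $z_4\ge z_2$, $z_6\ge z_4$, and so on; if $z_2\le z_0$, all these inequalities are reversed. So $(z_{2n})$ is monotone, and in the same way $(z_{2n+1})$ is monotone. For $n\ge1$ we have $z_n<\alpha$, hence for $n\ge2$ we have $z_n>\alpha/(1+\alpha^2)$. Both subsequences therefore converge to positive numbers $x$ and $y$. By continuity $y=F(x)$ and $x=F(y)$. The solution approaches the sequence $x,y,x,y,\dots$, which is itself a solution.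

Which pairs $(x,y)$ occur? From $x(1+y^2)=\alpha=y(1+x^2)$ we get
$$0=x+xy^2-y-yx^2=(x-y)(1-xy).$$
Either $x=y$, and then $x$ is the unique positive root $\bar z$ of $\bar z+\bar z^3=\alpha$; or $xy=1$, $x\neq y$, and then $x+xy^2=x+y=\alpha$, which forces $\alpha>2$. For instance, $\alpha=\frac52$ gives the cycle $2,\frac12$: indeed $\frac{5/2}{1+4}=\frac12$ and $\frac{5/2}{1+1/4}=2$.

Next take $z_{n+1}=\alpha/(1+z_{n-l}^2)$. With $a=l+1$ it reads $z_n=F(z_{n-a})$, so it splits into $a$ independent copies of the first recursion, one for each residue class of $n$ modulo $a$. Each copy converges to a sequence of period $2$ in its own time, so the whole solution converges to a solution of period $2a=2l+2$.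

Now let the two delays differ:
$$z_{n+1}=\frac{\alpha}{1+z_{n-l}z_{n-k}},\quad n=0,1,\dots,\qquad z_{-\max(l,k)},\dots,z_0>0,$$
with integers $l,k\ge0$. Throughout, $a=l+1$, $b=k+1$, $p=a+b=l+k+2$, $N=\max(a,b)$, so that
$$z_n=\frac{\alpha}{1+z_{n-a}z_{n-b}},\qquad n\ge1. \tag{1}$$

**Definition.** A sequence $(w_n)$ has period $p$ if $w_{n+p}=w_n$ for all $n$; the number $p$ need not be the minimal (prime) period. A solution $(z_n)$ converges to the period-$p$ solution $(w_n)$ if $z_n-w_n\to0$.

So the constant solution $\bar z$ counts as a period-$p$ solution for every $p$. The article "Open Problems And Conjectures On Rational Systems In Three Dimensions" poses as a conjecture that every positive solution converges to a (not necessarily prime) period $(l+k+2)$ solution. The conjecture is true.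

**Theorem 1.** For all $\alpha>0$ and integers $l,k\ge0$, every positive solution of (1) converges to a positive solution of period $p=l+k+2$.

For $l=k$ we have just proved it. What changes for $l\ne k$? The state is now a vector in $\mathbb R^N$, the subsequences $(z_{r+np})_n$ no longer run independently of each other, and nothing makes them monotone. The number $p=a+b$ also looks mysterious. Before asking why it appears, let us find the period-$p$ solutions for small $p$.

## Period-$p$ solutions for $p=3,4,5$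

If $w$ has period $p$, then $w_{n-b}=w_{n+a}$, because $-b\equiv a\pmod p$. So for $p$-periodic sequences (1) is the symmetric system
$$w_n(1+w_{n-a}w_{n+a})=\alpha .$$

For $p=3$ ($a=1$, $b=2$) the system is $x+xyz=y+xyz=z+xyz=\alpha$, so $x=y=z=\bar z$. Theorem 1 thus says that every positive solution of $z_{n+1}=\alpha/(1+z_nz_{n-1})$ tends to $\bar z$, for every $\alpha$.

For $p=4$, $a=1$, $b=3$, the equations for $w_0$ and $w_2$ have the same factor $1+w_1w_3$, so $w_0=w_2$; likewise $w_1=w_3$. We are back to the pairs $(x,y)$ of the first section: the constant $\bar z$ and, if $\alpha>2$, the alternating cycles $x,1/x,x,1/x$ with $x+1/x=\alpha$.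

For $p=5$, $a=1$, $b=4$, look for a cycle with a mirror symmetry, $(w_0,\dots,w_4)=(r,s,u,u,s)$. The equations are $r(1+s^2)=\alpha$, $s(1+ru)=\alpha$, $u(1+su)=\alpha$. The third gives $\alpha=u+su^2$, the second gives $r=(\alpha-s)/(su)$, and the first becomes $(u+su^2-s)(1+s^2)=su^2+s^2u^3$, which factors as
$$(u-s)(1+s^2-s^2u^2)=0 .$$
The choice $s=\frac34$, $u=\sqrt{1+s^2}/s=\frac53$ gives $\alpha=\frac53+\frac34\cdot\frac{25}9=\frac{15}4$ and $r=\frac{15}4\big/\frac{25}{16}=\frac{12}5$. So for $\alpha=\frac{15}4$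
$$\tfrac{12}5,\ \tfrac34,\ \tfrac53,\ \tfrac53,\ \tfrac34$$
is a cycle of minimal period $5$. Check: $\frac{12}5\cdot\frac{25}{16}=\frac{15}4$, $\frac34(1+4)=\frac{15}4$, $\frac53\cdot\frac94=\frac{15}4$. The limits can be quite varied, and a proof of convergence should not need to know them.

## Upper and lower limits, and the obstruction at $\alpha=2$

A sensible first attempt compares $S=\limsup z_n$ with $I=\liminf z_n$. The bounds above show $0<I\le S<\infty$. For $\varepsilon\in(0,I)$ we eventually have $I-\varepsilon<z_n<S+\varepsilon$; inserting this in (1) and letting $\varepsilon\to0$,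
$$S\le\frac{\alpha}{1+I^2},\qquad I\ge\frac{\alpha}{1+S^2}. \tag{2}$$
Hence $S+SI^2\le\alpha\le I+IS^2$, that is, $(S-I)(1-SI)\le0$. If $S>I$, then $SI\ge1$, and
$$\alpha\ge S+SI\cdot I\ge S+I>2\sqrt{SI}\ge2 .$$
So for $\alpha\le2$ we get $S=I=\bar z$, for all $l,k$: every positive solution converges to the equilibrium.

For $\alpha>2$ the argument stops precisely here: the numbers $S>1>I=1/S$ with $S+I=\alpha$ satisfy both inequalities in (2), with equality. No refinement can force $S=I$ in general, since the alternating cycle for $(a,b)=(1,3)$ and the $5$-cycle for $(a,b)=(1,4)$ are solutions with $S>I$. The numbers $S,I$ say nothing about the order in which intermediate values are visited. What we must use is the symmetry $n-b\equiv n+a$.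

## An energy on $\mathbb Z_p$ decreased by each step

In logarithmic variables $y_n=\ln z_n$, the product $z_{n-a}z_{n-b}$ becomes the sum $y_{n-a}+y_{n-b}$, and modulo $p$ this couples the site $n$ to $n-a$ and $n+a$ with equal weights. A symmetric linear coupling is the gradient of a quadratic form. So the periodic system is the critical point equation of a function $V$ of $p$ variables, and one step of (1) minimizes $V$ exactly in one coordinate, the coordinates being taken in cyclic order. We carry this out.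

**Step 1 (bounds).** This step places the solution in a compact set on which everything is analytic. For $n\ge1$, $z_n<\alpha$. For $n\ge N+1$ the indices $n-a,n-b$ are at least $1$, so $z_n>m_0:=\alpha/(1+\alpha^2)$. For $n\ge2N+1$ these indices are at least $N+1$, so $z_n<M_0:=\alpha/(1+m_0^2)<\alpha$. With $N_0=2N+1$ and $I_0=[\ln m_0,\ln M_0]\subset(-\infty,\ln\alpha)$ we have $y_n\in I_0$ for $n\ge N_0$.

**Step 2 (the energy).** This step writes (1) as the vanishing of one partial derivative. Equation (1) says $z_{n-a}z_{n-b}=(\alpha-z_n)/z_n$. Taking logarithms,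
$$\Phi'(y_n)+y_{n-a}+y_{n-b}=0,\qquad \Phi'(y):=y-\ln(\alpha-e^y)\quad(y<\ln\alpha). \tag{3}$$
Let $\Phi$ be a primitive of $\Phi'$ on $(-\infty,\ln\alpha)$. It is real analytic, and $\Phi''(y)=1+\frac{e^y}{\alpha-e^y}=\frac{\alpha}{\alpha-e^y}\ge1$. For $x\in(-\infty,\ln\alpha)^{\mathbb Z_p}$ put
$$V(x)=\sum_{j\in\mathbb Z_p}\Phi(x_j)+\sum_{j\in\mathbb Z_p}x_jx_{j+a},\qquad \partial_jV(x)=\Phi'(x_j)+x_{j-a}+x_{j+a}. \tag{4}$$
Since $1\le a\le p-1$, the second sum contains no $x_j^2$. The variable $x_j$ occurs in it in the summands $x_jx_{j+a}$ and $x_{j-a}x_j$, which gives the formula for the gradient. If $2a\equiv0$, that is $a=b$, these are two equal summands $x_jx_{j+a}$, with derivative $2x_{j+a}=x_{j-a}+x_{j+a}$, so the formula still holds. Examples: $V=\Phi(x_0)+\Phi(x_1)+2x_0x_1$ for $a=b=1$, and $V=\sum\Phi(x_j)+x_0x_1+x_1x_2+x_2x_0$ for $a=1,b=2$.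

**Step 3 (one update).** This step shows that $V$ decreases along the solution. For $n-p+1\ge N_0$ let $u^{(n)}\in I_0^{\mathbb Z_p}$ collect the last $p$ values: $u^{(n)}_j=y_i$, where $i$ is the unique integer in $\{n-p+1,\dots,n\}$ with $i\equiv j\pmod p$. Passing from $u^{(n-1)}$ to $u^{(n)}$ replaces, in coordinate $n\bmod p$, the value $y_{n-p}$ by $y_n$; nothing else changes. Since $1\le a,b\le p-1$, the values $y_{n-a},y_{n-b}$ are in the window, in the coordinates $n-a$ and $n-b\equiv n+a$. So (3) says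
$$\partial_nV(u^{(n)})=\Phi'(y_n)+y_{n-a}+y_{n-b}=0. \tag{5}$$
Let $g(t)$ be $V$ as a function of coordinate $n$ alone, the others being those of $u^{(n)}$. All terms but $\Phi(t)$ are affine in $t$, so $g''=\Phi''\ge1$, and $g'(y_n)=0$. Taylor's formula at $y_n$ gives $g(y_{n-p})-g(y_n)\ge\frac12(y_{n-p}-y_n)^2$, that is,
$$V(u^{(n-1)})-V(u^{(n)})\ge\tfrac12(y_n-y_{n-p})^2. \tag{6}$$

**Step 4 (blocks).** Equation (5) kills only one partial derivative at a time; this step controls the whole gradient, by looking at the solution once per $p$ updates. For large $s$ let $Y_s=u^{(sp)}$, $\delta=Y_s-Y_{s-1}$, $\rho_s=\|\delta\|$ (Euclidean norm). Each coordinate $j$ is updated exactly once in the block of times $(s-1)p+1,\dots,sp$, and then it changes by $\delta_j$. Summing (6) over the block,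
$$V(Y_{s-1})-V(Y_s)\ge\tfrac12\rho_s^2. \tag{7}$$
Let coordinate $j$ be updated at time $n$ of the block. Then $\partial_jV(u^{(n)})=0$. From $u^{(n)}$ to $Y_s$ coordinate $j$ does not change, and any other coordinate $i$ changes by $0$ or by $\delta_i$. By (4), $|\partial_jV(Y_s)|\le|\delta_{j-a}|+|\delta_{j+a}|$. The vectors $(|\delta_{j-a}|)_j$ and $(|\delta_{j+a}|)_j$ both have norm $\rho_s$, so
$$\|\nabla V(Y_s)\|\le2\rho_s. \tag{8}$$

## Summable squares and Łojasiewicz's inequality

$V$ is bounded on $I_0^{\mathbb Z_p}$, so (7) gives $\sum\rho_s^2<\infty$, hence $y_n-y_{n-p}\to0$, and by (8) every limit point of $(Y_s)$ is a critical point. This does not yet give convergence. The real sequence $\sin(\ln s)$ has increments at most $\ln(1+\frac1s)\le\frac1s$ in absolute value, so their squares are summable, yet it has every point of $[-1,1]$ as a limit point. If the critical points of $V$ were isolated, $\rho_s\to0$ would suffice. But they need not be: by Theorem 3 below, for $p=5$ and $\alpha=\frac{15}4$ there is a whole circle of period-$5$ solutions, and a priori $(Y_s)$ could creep around it forever. We need $\sum\rho_s<\infty$. Analyticity of $V$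 provides it, through the following classical theorem.

**Łojasiewicz's gradient inequality** (S. Łojasiewicz, 1963/1965)**.** Let $V$ be real analytic near $x^*\in\mathbb R^p$ and $\nabla V(x^*)=0$. Then there are $\varepsilon,C>0$ and $\theta\in[\frac12,1)$ with $|V(x)-V(x^*)|^\theta\le C\|\nabla V(x)\|$ whenever $\|x-x^*\|<\varepsilon$.

For $V(x)=x^4$ at $0$ one may take $\theta=\frac34$, $C=\frac14$: both sides equal $|x|^3$. For the smooth, non-analytic $V(x)=e^{-1/x^2}$, $V(0)=0$, no $\theta<1$ works: $V'(x)/V(x)^\theta=2x^{-3}e^{-(1-\theta)/x^2}\to0$ as $x\to0$.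

**Lemma.** Let $V$ be real analytic on an open set containing the compact set $F\subset\mathbb R^p$, let $Y_s\in F$ for $s\ge s_0$, $\rho_s=\|Y_s-Y_{s-1}\|$, and suppose that for some $\mu,L>0$ and all $s>s_0$
$$V(Y_{s-1})-V(Y_s)\ge\tfrac\mu2\rho_s^2,\qquad\|\nabla V(Y_s)\|\le L\rho_s .$$
Then $Y_s$ converges to a point $x^*\in F$ with $\nabla V(x^*)=0$.

**Step 1 (a candidate).** This step finds $x^*$ and the energy gap. $V$ is bounded on $F$ and $V(Y_s)$ is nonincreasing, so $\sum\rho_s^2<\infty$ and $\rho_s\to0$. Let $x^*\in F$ be a limit point of $(Y_s)$. Then $\nabla V(x^*)=0$ by the second hypothesis and continuity, and $V(Y_s)\downarrow V(x^*)$. Put $r_s=V(Y_s)-V(x^*)\ge0$; so $r_s\to0$. If $r_s=0$ for some $s$, then $r_i=0$ and $\rho_{i+1}=0$ for all $i\ge s$, so the sequence is eventually constant, equal to $x^*$. From now on all $r_s>0$.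

**Step 2 (a recursive inequality for $\rho_s$).** This step turns the energy drop into a bound on lengths, not on squares. Take $\varepsilon,C,\theta$ from Łojasiewicz's inequality at $x^*$. If $\|Y_s-x^*\|<\varepsilon$ and $s>s_0$, then $0<r_s^\theta\le C\|\nabla V(Y_s)\|\le CL\rho_s$; in particular $\rho_s>0$. Since $r\mapsto r^{1-\theta}$ is concave,
$$\eta_s:=r_s^{1-\theta}-r_{s+1}^{1-\theta}\ge(1-\theta)r_s^{-\theta}(r_s-r_{s+1})\ge(1-\theta)\frac1{CL\rho_s}\cdot\frac\mu2\rho_{s+1}^2 .$$
With $C_1=\frac{2CL}{(1-\theta)\mu}$ this is $\rho_{s+1}^2\le\rho_s\cdot C_1\eta_s$, and by the inequality of arithmetic and geometric means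
$$\rho_{s+1}\le\tfrac12\rho_s+\tfrac12C_1\eta_s. \tag{9}$$

**Step 3 (the sequence is trapped).** This step shows that $Y_s$ never leaves the $\varepsilon$-ball, so that (9) can be summed. Choose $\sigma>s_0$ with $\|Y_\sigma-x^*\|$, $\rho_\sigma$ and $C_1r_\sigma^{1-\theta}$ all less than $\varepsilon/3$; this is possible since $x^*$ is a limit point, $\rho_s\to0$ and $r_s\to0$. Suppose $Y_\sigma,\dots,Y_m$ are in the $\varepsilon$-ball about $x^*$. Sum (9) over $s=\sigma,\dots,m$; the $\eta_s$ telescope to at most $r_\sigma^{1-\theta}$, so with $\Sigma=\sum_{s=\sigma+1}^{m+1}\rho_s$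
$$\Sigma\le\tfrac12\rho_\sigma+\tfrac12\Sigma+\tfrac12C_1r_\sigma^{1-\theta},\qquad\text{hence}\qquad\Sigma\le\rho_\sigma+C_1r_\sigma^{1-\theta}<\tfrac{2\varepsilon}3 .$$
So $\|Y_{m+1}-x^*\|\le\|Y_\sigma-x^*\|+\Sigma<\varepsilon$. By induction all $Y_s$, $s\ge\sigma$, are in the ball, and $\sum\rho_s<\infty$. Thus $(Y_s)$ is a Cauchy sequence, and its limit is its limit point $x^*$. $\blacksquare$

**Proof of Theorem 1, conclusion.** By (7) and (8), the Lemma applies with $F=I_0^{\mathbb Z_p}$, $\mu=1$, $L=2$. So $Y_s\to x^*$ with $\nabla V(x^*)=0$. Put $w_n=\exp(x^*_{n\bmod p})$. Each $y_n$ with $n$ large is the coordinate $n\bmod p$ of the vector $Y_s$ of its block, so $y_n-x^*_{n\bmod p}\to0$ and $z_n-w_n\to0$. By (4), $\nabla V(x^*)=0$ reads $\ln w_n-\ln(\alpha-w_n)+\ln w_{n-a}+\ln w_{n+a}=0$, that is, $w_n(1+w_{n-a}w_{n+a})=\alpha$. As $w_{n+a}=w_{n-b}$, the sequence $w$ is a positive solution of (1) of period $p$. $\blacksquare$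

## Symmetric coefficients $c_i=c_{p-i}$

The argument used three properties: the coupling is symmetric on $\mathbb Z_p$, the value $y_{n-p}$ does not enter the recursion for $y_n$, and the nonlinearity is analytic and strictly monotone. Written in that generality it gives the following.

**Theorem 2.** Let $p\ge2$, let $c_1,\dots,c_{p-1}\in\mathbb R$ with $c_i=c_{p-i}$, and let $\phi$ be real analytic on an open interval $J$ with $\phi'\ne0$. Let $y_n=\phi\big(\sum_{i=1}^{p-1}c_iy_{n-i}\big)$ for $n\ge1$ (arguments in $J$), with $y_n$ eventually in a compact interval $I\subset\phi(J)$. Then $(y_n)$ converges to a $p$-periodic sequence $(\omega_n)$ with $\phi^{-1}(\omega_n)=\sum_ic_i\omega_{n-i}$ for all $n$.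

*Proof.* The function $\phi$ is strictly monotone, $\phi(J)$ is an open interval and $\phi^{-1}$ is real analytic there. Let $\epsilon=\operatorname{sign}\phi'$, let $\Phi$ be a primitive of $\epsilon\phi^{-1}$ on $\phi(J)$, and on $\phi(J)^{\mathbb Z_p}$ put
$$V(x)=\sum_{j\in\mathbb Z_p}\Phi(x_j)-\frac\epsilon2\sum_{j\in\mathbb Z_p}\sum_{i=1}^{p-1}c_ix_jx_{j-i}.$$
The quadratic part contains no $x_j^2$. Its derivative with respect to $x_j$ is $-\frac\epsilon2\big(\sum_ic_ix_{j-i}+\sum_ic_ix_{j+i}\big)$; replacing $i$ by $p-i$ in the second sum and using $c_{p-i}=c_i$ we see that the two sums are equal. So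
$$\partial_jV(x)=\epsilon\Big(\phi^{-1}(x_j)-\sum_{i=1}^{p-1}c_ix_{j-i}\Big).$$
Moreover $\Phi''=|(\phi^{-1})'|$ is positive and continuous, so $\Phi''\ge\mu>0$ on $I$.

Define the windows $u^{(n)}\in I^{\mathbb Z_p}$ and the vectors $Y_s=u^{(sp)}$ as before, for large $n$ and $s$. The values $y_{n-1},\dots,y_{n-p+1}$ lie in the window ending at $n$, so the recursion says $\partial_nV(u^{(n)})=0$. As a function of coordinate $n$ on $I$, $V$ has second derivative $\Phi''\ge\mu$, so $V(u^{(n-1)})-V(u^{(n)})\ge\frac\mu2(y_n-y_{n-p})^2$, and over a block $V(Y_{s-1})-V(Y_s)\ge\frac\mu2\rho_s^2$. After coordinate $j$ has been updated, it stays fixed for the rest of the block, while any other coordinate changes by $0$ or by its component of $\delta=Y_s-Y_{s-1}$; so $|\partial_jV(Y_s)|\le\sum_i|c_i||\delta_{j-i}|$ and $\|\nabla V(Y_s)\|\le\big(\sum_i|c_i|\big)\rho_s$. The Lemma with $F=I^{\mathbb Z_p}$ and $L=\sum|c_i|$ (or $L=1$ if all $c_i=0$) gives $Y_s\to x^*$ with $\nabla V(x^*)=0$. Then $\omega_n=x^*_{n\bmod p}$ has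 the required properties, since each $y_n$ is a coordinate of the vector $Y_s$ of its block. $\blacksquare$

Theorem 1 is the case $\phi(s)=\ln\alpha-\ln(1+e^s)$, $J=\mathbb R$, $\phi(J)=(-\infty,\ln\alpha)$, $\sum c_iy_{n-i}=y_{n-a}+y_{n-b}$. That is, $c_a=c_b=1$ if $a\ne b$, and $c_a=2$ if $a=b$; the symmetry holds because $b=p-a$.

## Cycles of length $q$ and the thresholds

Theorem 1 does not say which limits occur. Let
$$d=\gcd(a,b),\qquad q=p/d\ge2,$$
let $\bar z$ be the equilibrium, and put
$$A(\psi)=\frac{2\cos\psi}{(2\cos\psi-1)^{3/2}}\quad\Big(0\le\psi<\frac\pi3\Big),\qquad \alpha_q^*=\begin{cases}2,&q\text{ even},\\+\infty,&q=3,\\A(\pi/q),&q\ge5\text{ odd}.\end{cases}$$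
The derivative of $t(t-1)^{-3/2}$ is $(t-1)^{-5/2}(t-1-\frac32t)<0$ for $t>1$, and $t=2\cos\psi$ decreases in $\psi$. So $A$ is strictly increasing, with $A(0)=2$. For example, $2\cos\frac\pi5$ is the golden ratio $g=\frac{1+\sqrt5}2$, for which $g-1=1/g$, so $\alpha_5^*=g^{5/2}\approx3.33$; the value $\frac{15}4$ of our $5$-cycle lies above it.

**Reduction.** In $\mathbb Z_p$ the subgroup $\langle a\rangle$ has order $p/\gcd(a,p)=p/\gcd(a,b)=q$. It consists of the multiples of $d$, and its $d$ cosets are represented by $0,\dots,d-1$. The system $w_n(1+w_{n-a}w_{n+a})=\alpha$ couples only elements of the same coset. So with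
$$\mathcal C_q(\alpha)=\{(x_j)_{j\in\mathbb Z_q}:\ x_j>0,\ x_j(1+x_{j-1}x_{j+1})=\alpha\},$$
positive $p$-periodic solutions $w$ correspond bijectively to $d$-tuples $(x^{(0)},\dots,x^{(d-1)})$ of elements of $\mathcal C_q(\alpha)$, by $x^{(r)}_j=w_{r+ja}$. For $a=b$ we have $q=2$, and the tuple is the family of $2$-cycles of the first section.

**Theorem 3.** $\mathcal C_q(\alpha)$ is the disjoint union of:

1. the constant $\bar z$;
2. if $q$ is even and $\alpha>2$: the two shifts of the alternating cycle $x,1/x,x,1/x,\dots$ with $x+1/x=\alpha$;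
3. for each integer $i$ with $\frac13<\frac iq<\frac12$ and $\alpha>A\big(\pi-\frac{2\pi i}q\big)$: exactly one set $\Gamma_i$, homeomorphic to a circle, of nonconstant cycles of minimal period $q/\gcd(i,q)$.

**Theorem 4.** (a) Every positive solution of (1) converges to $\bar z$ if and only if $\alpha\le\alpha_q^*$. In particular this holds for every $\alpha$ when $\{l+1,k+1\}=\{d,2d\}$. For $\alpha<\alpha_q^*$, $\bar z$ is also locally asymptotically stable.
(b) If $\alpha>\alpha_q^*$, the set of positive initial conditions whose solution converges to $\bar z$ has Lebesgue measure $0$. So almost every solution converges to a nonconstant period-$p$ solution.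

Item 3 is empty for $q=2,3,4,6$; the first case is $q=5$, $i=2$. The next sections prove Theorem 3. The plan: find a conserved quantity along a cycle, so that consecutive pairs $(x_j,x_{j+1})$ lie on a plane cubic curve; uniformize the curve by elliptic functions; show that $j\mapsto j+1$ is a translation by a number $v$; and read off that a $q$-cycle means $qv\in\mathbb Z$.

## A conserved quantity and its three cases

Let $x\in\mathcal C_q(\alpha)$, viewed as a $q$-periodic sequence, and put $s_j=x_j+x_{j+1}$, $P_j=x_jx_{j+1}>0$.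

**Step 1 (the conserved quantity).** This step produces a number $K$ attached to the whole cycle. The equations at $j$ and $j+1$ are $\alpha=x_j+x_{j-1}x_jx_{j+1}$ and $\alpha=x_{j+1}+x_jx_{j+1}x_{j+2}$, so
$$\alpha-s_j=x_{j+1}(P_{j-1}-1)=x_j(P_{j+1}-1). \tag{10}$$
Let $K_j=s_j+(\alpha-s_j)/P_j$. Inserting the two expressions in (10),
$$K_j=x_{j-1}+x_j+x_{j+1}-\frac1{x_j}\qquad\text{and}\qquad K_j=x_j+x_{j+1}+x_{j+2}-\frac1{x_{j+1}}.$$
The second expression is the first one with $j+1$ in place of $j$, so $K_j=K_{j+1}$. Hence $K_j=K$ for all $j$. For the $5$-cycle above, $j=0$ gives $\frac34+\frac{12}5+\frac34-\frac5{12}=\frac{209}{60}$, and $j=1$ gives $\frac{12}5+\frac34+\frac53-\frac43=\frac{209}{60}$. By the definition of $K_j$,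
$$P_j(K-s_j)=\alpha-s_j,\qquad\alpha-K=(\alpha-s_j)\frac{P_j-1}{P_j}. \tag{11}$$
By (10), $\alpha-s_j$ has the sign of $P_{j+1}-1$; so for all $j$
$$\operatorname{sign}(\alpha-K)=\operatorname{sign}(P_{j+1}-1)\operatorname{sign}(P_j-1). \tag{12}$$

**Step 2 ($K>\alpha$ is impossible).** By (12), $P_j-1$ alternates in sign; after a shift, $P_{2m}>1>P_{2m-1}$ for all $m$. Then $x_{2m+1}/x_{2m-1}=P_{2m}/P_{2m-1}>1$ for all $m$, so $x_1<x_3<x_5<\cdots$, which contradicts $x_{1+2q}=x_1$.

**Step 3 ($K=\alpha$ gives the alternating cycles).** Suppose $P_j\ne1$ for some $j$. By (12), $P_{j\pm1}=1$. By (10) at the index $j+1$, $\alpha-s_{j+1}=x_{j+2}(P_j-1)=x_{j+1}(P_{j+2}-1)$, so $P_{j+2}-1$ has the sign of $P_j-1$. Inductively, for all $m\ge0$, $P_{j+2m}-1$ has this fixed nonzero sign and $P_{j+2m-1}=1$. Hence $x_{j+2m+1}/x_{j+2m-1}=P_{j+2m}$ is $>1$ for all $m\ge0$, or $<1$ for all $m\ge0$, again contradicting periodicity. So all $P_j=1$, and by (10) all $s_j=\alpha$: the cycle is $x,1/x,x,\dots$ with $x+1/x=\alpha$. If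 $x=1$, then $\alpha=2$ and this is the constant $1=\bar z$. If $x\ne1$, then $\alpha>2$, and $q$ must be even since $x\ne1/x$; the equation $x+1/x=\alpha$ has two roots, inverse to each other, so we get the two shifts in item 2. Conversely, these are cycles: $x(1+x^{-2})=x+1/x=\alpha$.

**Step 4 ($K<\alpha$, $x$ nonconstant).** This step collects the inequalities that will make the cubic curve real and nonsingular. By (12), all $P_j-1$ have the same nonzero sign. Let $M=\max x_j>m=\min x_j$. The equation at an index where $x_j=M$ gives $M(1+m^2)\le\alpha$, and at one where $x_j=m$ it gives $\alpha\le m(1+M^2)$. As with (2), $(M-m)(1-mM)\le0$, so $mM\ge1$ and $M+m\le M+m\cdot mM=M(1+m^2)\le\alpha$. If all $P_j<1$, then by (10) all $s_j>\alpha$; but if $x_j=m$, then $s_j\le m+M\le\alpha$, a contradiction. So all $P_j>1$; by (10) all $s_j<\alpha$; by (11) $K-s_j=(\alpha-s_j)/P_j>0$. Altogether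
$$P_j>1,\quad s_j<\alpha,\quad K>s_j\ge2\sqrt{P_j}>2\qquad\text{for all }j. \tag{13}$$

**Definition.** A lens cycle is a nonconstant $x\in\mathcal C_q(\alpha)$ with $K<\alpha$.

The $5$-cycle above is one: $\frac{209}{60}<\frac{15}4$, and the products $P_j$ are $\frac95,\frac54,\frac{25}9,\frac54,\frac95$. By Steps 2 and 3, a nonconstant cycle is either alternating as in item 2 or a lens cycle. It remains to show that the lens cycles are exactly the cycles in item 3.

## Facts about $\wp$ on a rectangular lattice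

Let $\tau=it$ with $t>0$, $\Lambda=\mathbb Z+\tau\mathbb Z$, and let $\wp$, $\sigma$ be the Weierstrass functions of $\Lambda$. We use the following textbook facts.

1. $\wp$ is even and elliptic, with a double pole at $0$ and no other poles modulo $\Lambda$; $\wp(z)=\wp(w)$ iff $z\equiv\pm w$. We have $\wp'^2=4\wp^3-g_2\wp-g_3=4(\wp-E_1)(\wp-E_2)(\wp-E_3)$ with $E_1=\wp(\frac12)$, $E_2=\wp(\frac{1+\tau}2)$, $E_3=\wp(\frac\tau2)$, and $2\wp''=12\wp^2-g_2$. The map $z\mapsto(\wp(z),\wp'(z))$ is a bijection from $(\mathbb C/\Lambda)\setminus\{0\}$ onto the affine curve $Y^2=4X^3-g_2X-g_3$.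
2. $E_3<E_2<E_1$ are real. On $(0,\frac12]$, $\wp$ is real and strictly decreases from $+\infty$ to $E_1$, with $\wp'<0$ on $(0,\frac12)$; by $\wp(1-u)=\wp(u)$, $\wp'>0$ on $(\frac12,1)$. On $\frac\tau2+\mathbb R$, $\wp$ and $\wp'$ are real and the values of $\wp$ fill $[E_3,E_2]$. Consequently, modulo $\Lambda$, the points $z$ with $\wp(z)\in[E_3,E_2]$ are exactly those of $\frac\tau2+\mathbb R$.
3. If $E_3'<E_2'<E_1'$ are real with sum $0$, there are $t>0$ and $\lambda>0$ with $E_i'=\lambda E_i$ for the lattice with $\tau=it$.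
4. $\wp(2v)=-2\wp(v)+\frac14\big(\wp''(v)/\wp'(v)\big)^2$, and the tangent to the curve at $(\wp(v),\wp'(v))$, of slope $\wp''(v)/\wp'(v)$, passes through $(\wp(2v),-\wp'(2v))$.
5. $\wp'(u)=-\sigma(2u)/\sigma(u)^4$ and $\wp(u)-\wp(w)=-\sigma(u+w)\sigma(u-w)/(\sigma(u)^2\sigma(w)^2)$. There is a constant $\eta_0$ with $\sigma(z)=e^{\eta_0z^2/2}\vartheta_1(z)/\vartheta_1'(0)$, where, with $h=e^{2\pi i\tau}\in(0,1)$,
$$\vartheta_1(z)=2h^{1/8}\sin\pi z\prod_{n\ge1}(1-h^n)(1-2h^n\cos2\pi z+h^{2n}).$$
6. The residues of an elliptic function in a period parallelogram have sum $0$, and an elliptic function without poles is constant.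

## The cubic curve of a lens cycle

Let $x$ be a lens cycle and $\kappa=\alpha-K>0$.

**Step 1 (the curve).** This step places the pairs $(x_j,x_{j+1})$ on a cubic with three real roots. Put
$$\xi_j=\frac1{s_j-K}<0,\qquad\eta_j=(x_j-x_{j+1})\xi_j .$$
By (11), $P_j=\frac{\alpha-s_j}{K-s_j}=1+\frac{\kappa}{K-s_j}=1-\kappa\xi_j$, and $s_j\xi_j=1+K\xi_j$. Hence $\eta_j^2=(s_j^2-4P_j)\xi_j^2=f(\xi_j)$ with
$$f(\xi)=(1+K\xi)^2-4\xi^2(1-\kappa\xi)=4\kappa\xi^3+(K^2-4)\xi^2+2K\xi+1. \tag{14}$$
Since $0<s_j=K+1/\xi_j$, we have $\xi_j<-1/K$. Further, $f(0)=1$, $f(-\frac1K)=-\frac4{K^2}\big(1+\frac\kappa K\big)<0$, and $f(\xi)\to-\infty$ as $\xi\to-\infty$. Choose $j$ with $x_j\ne x_{j+1}$; then $f(\xi_j)=\eta_j^2>0$ with $\xi_j<-\frac1K$. So $f$ has a root in each of $(-\infty,\xi_j)$, $(\xi_j,-\frac1K)$, $(-\frac1K,0)$. Call its roots $e_1<e_2<-\frac1K<e_3<0$. For every $j$ we have $\xi_j<-\frac1K$ and $f(\xi_j)\ge0$, so $\xi_j\in[e_1,e_2]$.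

**Step 2 (uniformization).** This step parametrizes the curve. Let $\bar e=\frac13(e_1+e_2+e_3)$. By fact 3 there are $t>0$ and $A_0>0$ with $e_3-\bar e=A_0E_1$, $e_2-\bar e=A_0E_2$, $e_1-\bar e=A_0E_3$. Put $c_0=-\bar e/A_0$ and
$$\xi=\xi(z)=A_0(\wp(z)-c_0),\qquad\eta=\eta(z)=B_0\wp'(z),\qquad B_0=\pm\sqrt{\kappa A_0^3}.$$
Then $f(\xi)=4\kappa A_0^3\prod(\wp-E_i)=\kappa A_0^3\wp'^2=\eta^2$, and $z\mapsto(\xi,\eta)$ is a bijection from $(\mathbb C/\Lambda)\setminus\{0\}$ onto the affine curve $\eta^2=f(\xi)$. Points of the curve with $\xi\in[e_1,e_2]$ correspond to $z\in\frac\tau2+\mathbb R$ (fact 2). Since $e_3=A_0(E_1-c_0)<0$, we have $c_0>E_1$, and there is a unique $v\in(0,\frac12)$ with $\wp(v)=c_0$. Then $\xi(v)=0$ and $\eta(v)^2=f(0)=1$; we choose the sign of $B_0$ so that $B_0\wp'(v)=1$.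

From now on $\wp,\wp',\wp''$ without argument are the values at $v$ whenever they stand in a formula for constants. Expanding $\wp'(z)^2=4\wp(z)^3-g_2\wp(z)-g_3$ in powers of $\Delta=\wp(z)-\wp(v)=\xi/A_0$, with $12\wp^2-g_2=2\wp''$, gives $\wp'(z)^2=\wp'^2+2\wp''\Delta+12\wp\Delta^2+4\Delta^3$. On the other hand $\wp'(z)^2=\eta^2/B_0^2=\wp'^2f(A_0\Delta)$. Comparing coefficients with (14),
$$K=\frac{\wp''}{A_0\wp'^2},\qquad K^2-4=\frac{12\wp}{A_0^2\wp'^2},\qquad\kappa=\frac1{A_0^3\wp'^2}. \tag{15}$$

**Step 3 (the range of $v$).** Put $D=\wp(2v)-\wp(v)$. Insert the first formula of (15) into the second and multiply by $A_0^2\wp'^2$: $(\wp''/\wp')^2-4A_0^2\wp'^2=12\wp$. By the duplication formula,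
$$A_0^2\wp'^2=\tfrac14(\wp''/\wp')^2-3\wp=D. \tag{16}$$
So $D>0$, that is, $\wp(2v)>\wp(v)$, where $0<2v<1$. If $2v\le\frac12$, this contradicts that $\wp$ decreases on $(0,\frac12]$. So $2v>\frac12$, and $\wp(2v)=\wp(1-2v)>\wp(v)$ means $1-2v<v$. Hence $v\in(\frac13,\frac12)$. Conversely, for every $v\in(\frac13,\frac12)$ we have $0<1-2v<v<\frac12$ and thus $D>0$.

**Step 4 (a formula for $\alpha$).** This step expresses $\alpha$ by $v$ and the lattice alone. As $\wp'<0$, (16) gives $A_0=\sqrt D/|\wp'|$. So by (15)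
$$\alpha=K+\kappa=\frac{A_0^2\wp''+1}{A_0^3\wp'^2}=\frac{D\wp''+\wp'^2}{|\wp'|D^{3/2}} .$$
By the tangent line in fact 4, $-\wp'(2v)=\wp'+\frac{\wp''}{\wp'}D$; multiplying by $\wp'$, $D\wp''+\wp'^2=-\wp'\,\wp'(2v)=|\wp'|\,\wp'(2v)$. Therefore
$$\alpha=K+\kappa=\frac{\wp'(2v)}{(\wp(2v)-\wp(v))^{3/2}}. \tag{17}$$

## $\alpha$ as an increasing function of the modulus

**Step 1 (product formula).** For any $v\in(\frac13,\frac12)$ and any $h=e^{-2\pi t}$, fact 5 gives
$$\frac{\wp'(2v)^2}{D^3}=\frac{\sigma(4v)^2}{\sigma(2v)^8}\cdot\left(-\frac{\sigma(2v)^6\sigma(v)^3}{\sigma(3v)^3}\right)=-\frac{\sigma(4v)^2\sigma(v)^3}{\sigma(2v)^2\sigma(3v)^3}=-\frac{\vartheta_1(4v)^2\vartheta_1(v)^3}{\vartheta_1(2v)^2\vartheta_1(3v)^3},$$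
because the exponential factors cancel, $2\cdot16+3\cdot1-2\cdot4-3\cdot9=0$, and so do the powers of $\vartheta_1'(0)$, five above and five below. Insert the product for $\vartheta_1$; the factors $2h^{1/8}$ and $1-h^n$ also cancel. With $R_n=\frac12(h^n+h^{-n})$ we have $1-2h^n\cos\beta+h^{2n}=2h^n(R_n-\cos\beta)$. Put $\psi=\pi-2\pi v\in(0,\frac\pi3)$. Then $\cos2\pi v=-\cos\psi$, $\cos4\pi v=\cos2\psi$, $\cos6\pi v=-\cos3\psi$, $\cos8\pi v=\cos4\psi$, and $\sin\pi v=\cos\frac\psi2$, $\sin2\pi v=\sin\psi$, $\sin3\pi v=-\cos\frac{3\psi}2$, $\sin4\pi v=-\sin2\psi$. The sine factors give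
$$-\frac{\sin^24\pi v\,\sin^3\pi v}{\sin^22\pi v\,\sin^33\pi v}=4\cos^2\psi\left(\frac{\cos(\psi/2)}{\cos(3\psi/2)}\right)^3=\frac{4\cos^2\psi}{(2\cos\psi-1)^3}=A(\psi)^2,$$
using $\cos3y=\cos y\,(4\cos^2y-3)=\cos y\,(2\cos2y-1)$ with $y=\psi/2$. Altogether
$$\frac{\wp'(2v)^2}{D^3}=A(\psi)^2\prod_{n\ge1}Q_\psi(R_n),\qquad Q_\psi(R)=\frac{(R-\cos4\psi)^2(R+\cos\psi)^3}{(R-\cos2\psi)^2(R+\cos3\psi)^3}. \tag{18}$$
For a lens cycle, the left side is $\alpha^2$ by (17).

**Step 2 (monotonicity in $h$).** We show: for fixed $\psi\in(0,\frac\pi3)$, the right side of (18) is a strictly increasing bijection of $h\in(0,1)$ onto $(A(\psi)^2,\infty)$. We have $\cos2\psi-\cos4\psi=2\sin3\psi\sin\psi>0$ and $\cos\psi-\cos3\psi=2\sin2\psi\sin\psi>0$. Also $\cos2\psi<1$ and $\cos3\psi>-1$, so all factors of $Q_\psi(R)$ are positive for $R\ge1$, and $Q_\psi(R)>1$ there. For $\beta<\gamma<R$ the derivative of $\ln(R-\beta)-\ln(R-\gamma)$ is $\frac1{R-\beta}-\frac1{R-\gamma}<0$; with $(\beta,\gamma)=(\cos4\psi,\cos2\psi)$ and $(-\cos\psi,-\cos3\psi)$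 this shows that $\ln Q_\psi$ is strictly decreasing on $[1,\infty)$. Since $R_n=\cosh(n\ln\frac1h)$ decreases in $h$, every factor $Q_\psi(R_n)$ increases strictly with $h$.

As $\ln Q_\psi$ is continuous on $[1,\infty)$ and $O(1/R)$ at infinity, $0<\ln Q_\psi(R)\le C/R$ there for some $C$, and $1/R_n\le2h^n$. So the product converges locally uniformly in $h$, is continuous, and its logarithm is at most $2C\sum_{n\ge1}h^n\to0$ as $h\to0$. As $h\to1$, each $R_n\to1$, so for every $n_0$ the lower limit of the product is at least $Q_\psi(1)^{n_0}$; since $Q_\psi(1)>1$, the product tends to $\infty$.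

## Translation by $v$ and the circles $\Gamma_i$

In Steps 1 and 2 below we use only this: $v\in(\frac13,\frac12)$, $\xi=A_0(\wp(z)-\wp(v))$ and $\eta=B_0\wp'(z)$ satisfy $\eta^2=f(\xi)$ with $f$ from (14), $B_0\wp'(v)=1$, and $\alpha=K+\kappa$. Define the meromorphic function
$$X(z)=\frac12\left(K+\frac{1+\eta(z)}{\xi(z)}\right).$$

**Step 1 (symmetries of $X$).** This step shows that passing from $z$ to $-z$ is, for the values of $X$, the same as translating by $v$. Since $\xi$ is even and $\eta$ is odd, $X(-z)=\frac12\big(K+\frac{1-\eta}\xi\big)$, so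
$$X(z)+X(-z)=K+\frac1\xi,\qquad X(z)-X(-z)=\frac\eta\xi,\qquad X(z)X(-z)=\frac{(1+K\xi)^2-f(\xi)}{4\xi^2}=1-\kappa\xi. \tag{19}$$
With $x=X(z)$, $y=X(-z)$ we get $xy(x+y-K)=\frac{1-\kappa\xi}\xi=\frac1\xi-\kappa=(x+y-K)-(\alpha-K)$, that is,
$$xy(x+y-K)=(x+y)-\alpha. \tag{20}$$
Also, if $z\not\equiv0,\pm v$, then $\xi$ is finite and nonzero, and (19) gives $\xi=1/(x+y-K)$ and $\eta=(x-y)\xi$. So $z\bmod\Lambda$ is determined by the pair $(X(z),X(-z))$.

Now the poles of $X$. At $z=0$, $\xi$ has a double and $\eta$ a triple pole, so $X$ has a simple pole. The zeros of $\xi$ are $\pm v$, and they are simple because $\wp'(v)\ne0$. At $z=v$, $1+\eta=2$, so $X$ has a simple pole. At $z=-v$, $1+\eta=0$, so $X$ is regular. Thus the poles of $X$ modulo $\Lambda$ are $0$ and $v$, both simple, with residues $\rho$ and $-\rho$. The function $z\mapsto X(v-z)$ also has simple poles at $0$ and $v$; near $z=0$ it behaves like $-\rho/((v-z)-v)=\rho/z$, so its residue at $0$ is $\rho$, and at $v$ it is $-\rho$. Hence $X(z)-X(v-z)$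 has no poles and is constant, and the constant is $0$, as one sees at $z=\frac v2$, which is not a pole. So $X(v-z)=X(z)$. Replacing $z$ by $-z$,
$$X(-z)=X(z+v). \tag{21}$$

**Step 2 (the recursion).** This step shows that $X(z),X(z+v),X(z+2v)$ satisfy the cycle equation. Put $g=X(-z)=X(z+v)$. The relation (20) is symmetric in $x,y$. At $-z$ it relates $g=X(-z)$ and $X(z)$; at $z+v$ it relates $g=X(z+v)$ and $X(-z-v)$. So both $X(z)$ and $X(-z-v)$ are roots $y$ of $gy(g+y-K)=g+y-\alpha$, that is, of
$$g\,y^2+(g^2-Kg-1)\,y+(\alpha-g)=0 .$$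
As functions of $z$ they differ: the poles of $X(z)$ are $0,v$, those of $X(-z-v)$ are $-v,-2v$, and $0\not\equiv-v,-2v$ since $0<v<2v<1$. So outside a discrete set of $z$, $g$ is finite and nonzero and $X(z)\ne X(-z-v)$; they are then the two roots, and their product is $(\alpha-g)/g$. So $g\,(1+X(z)X(-z-v))=\alpha$, and by continuation this is an identity of meromorphic functions. By (21), $X(-z-v)=X(z+2v)$. Hence
$$X(z+v)\big(1+X(z)X(z+2v)\big)=\alpha. \tag{22}$$

**Step 3 (every lens cycle is an orbit of the translation).** Let $x$ be a lens cycle, with $\xi(z),\eta(z)$ from its uniformization. The point $(\xi_0,\eta_0)$ is on the curve with $\xi_0\in[e_1,e_2]$, so it belongs to some $z_0\in\frac\tau2+\mathbb R$. By (19), $X(z_0)=\frac12(s_0+x_0-x_1)=x_0$ and $X(z_0+v)=X(-z_0)=\frac12(s_0-x_0+x_1)=x_1$. We claim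
$$x_j=X(z_0+jv)\qquad\text{for all }j\ge0. \tag{23}$$
The points $z_0+jv$ are on $\frac\tau2+\mathbb R$, where $X$ has no poles. If (23) holds for $j$ and $j+1$, then (22) at $z=z_0+jv$ and the cycle equation $x_{j+1}(1+x_jx_{j+2})=\alpha$ determine the same next value, because $x_j,x_{j+1}\ne0$. This proves (23). From $x_q=x_0$ and $x_{q+1}=x_1$ we see that $z_0+qv$ and $z_0$ give the same pair $(X(z),X(-z))$, so $qv\in\Lambda\cap\mathbb R=\mathbb Z$. Thus $v=\frac iq$ with an integer $i$, $\frac13<\frac iq<\frac12$. With $\psi_i=\pi-\frac{2\pi i}q$, (17), (18) and the monotonicity in $h$ show that $\alpha>A(\psi_i)$ and that $h$ is determined by $\alpha$ and $i$. By (15), (16) and $B_0\wp'(v)=1$, the constants $A_0,K,\kappa,B_0$, hence also the function $X$, are determined by $v$ and $h$. So for given $i$ there is only one function $X$, and the cycle depends only on $z_0$.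

**Step 4 (conversely, every orbit is a lens cycle).** Let $\frac13<v=\frac iq<\frac12$ and $\alpha>A(\psi_i)$. Take the unique $h$ for which the right side of (18) is $\alpha^2$, and the lattice with $h=e^{-2\pi t}$. As $v\in(\frac13,\frac12)$, $D>0$. Define $A_0>0$ by (16), $K$ and $\kappa$ by the first and third formula in (15), and $B_0=1/\wp'(v)$. Reading the derivation of (16) backwards, with the duplication formula, the second formula in (15) holds. So the expansion of $\wp'(z)^2$ gives $\eta^2=f(\xi)$. The computation of (17) used only (15), (16) and the tangent line, so $K+\kappa=\wp'(2v)/D^{3/2}$. This is positive since $2v\in(\frac23,1)$, and its square is $\alpha^2$ by (18). Hence $K+\kappa=\alpha$, and Steps 1 and 2 apply.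

For $z_0\in\frac\tau2+\mathbb R$ put $x_j=X(z_0+jv)$, $j\in\mathbb Z$. On this line $\wp,\wp'$ are real and $\wp\le E_2<E_1<\wp(v)$, so $\xi$ is finite and negative, and all $x_j$ are real and finite. By (21) and (19), $x_jx_{j+1}=1-\kappa\xi(z_0+jv)>1$, because $\kappa>0$. So all $x_j$ have the same sign, $x_{j-1}x_{j+1}>0$, and (22) gives $x_j=\alpha/(1+x_{j-1}x_{j+1})>0$. Since $qv=i\in\mathbb Z$, $(x_j)\in\mathcal C_q(\alpha)$. Its conserved quantity is our $K$: at $z=z_0+jv$, (19) gives $s_j=K+\frac1\xi$ and $P_j=1-\kappa\xi$, so $\alpha-s_j=\kappa-\frac1\xi=-P_j/\xi$ and $s_j+(\alpha-s_j)/P_j=K$. And $K<\alpha$. If $x_{j+\nu}=x_j$ for all $j$, then $z_0+\nu v$ and $z_0$ give the same pair $(X(z),X(-z))$, so $\nu v\in\mathbb Z$; the converse is clear. So the minimal period is the least $\nu\ge1$ with $\nu i/q\in\mathbb Z$, namely $q/\gcd(i,q)>1$. In particular the cycle is nonconstant, so it is a lens cycle.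

**Step 5 (circles, and disjointness).** The map $z_0\mapsto(x_j)$ from the circle $(\frac\tau2+\mathbb R)/\mathbb Z$ to $\mathcal C_q(\alpha)$ is continuous, and injective because $(x_0,x_1)=(X(z_0),X(-z_0))$ determines $z_0\bmod\Lambda$. As the circle is compact, its image $\Gamma_i$ is homeomorphic to a circle. By Step 3, every lens cycle lies in some $\Gamma_i$ with $i$ as in item 3. The sets $\Gamma_i$ are disjoint for different $i$: a cycle determines $K$, hence $\kappa=\alpha-K$ and $f$. On $(0,\frac12]$, $\xi$ runs from $+\infty$ down to $e_3$, the largest root of $f$, passing $0$ at $v$, and $d\xi/dz=A_0\wp'=(A_0/B_0)\eta$ with $|\eta|=\sqrt{f(\xi)}$; integrating $|dz|$ from $0$ to $v$ and from $0$ to $\frac12$,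
$$v=\int_0^\infty\frac{d\xi}{\sqrt{f(\xi)}}\Big/\,2\int_{e_3}^\infty\frac{d\xi}{\sqrt{f(\xi)}},$$
so the cycle determines $v=i/q$. Item 1 is constant, the cycles in item 2 have $K=\alpha$, and those in item 3 are nonconstant with $K<\alpha$; so the union is disjoint. Together with the three cases for $K$, this proves Theorem 3. $\blacksquare$

For $q=5$ the only candidate is $i=2$, with $\psi_2=\frac\pi5$. So the cycle $\frac{12}5,\frac34,\frac53,\frac53,\frac34$ at $\alpha=\frac{15}4$ is one point of a circle $\Gamma_2$ of $5$-cycles. This is the circle of critical points of $V$ announced before the Lemma.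

## Where the equilibrium loses all solutions but a null set

**Step 1 (global part of (a)).** We show that every positive solution converges to $\bar z$ if and only if $\mathcal C_q(\alpha)=\{\bar z\}$, and then read Theorem 3. If $\mathcal C_q(\alpha)=\{\bar z\}$, then by the reduction $\bar z$ is the only positive $p$-periodic solution, and Theorem 1 gives the convergence. If $\mathcal C_q(\alpha)$ has another element, it is nonconstant; used in all $d$ places of the tuple, it gives a nonconstant positive periodic solution of (1), which does not converge to $\bar z$.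

Let $q$ be even. Item 2 occurs iff $\alpha>2$, and item 3 requires $\alpha>A(\psi)>2$. So $\mathcal C_q(\alpha)=\{\bar z\}$ iff $\alpha\le2$. Let $q$ be odd; only item 3 matters. For $q=3$ there is no integer with $1<i<\frac32$, so $\mathcal C_3(\alpha)=\{\bar z\}$ for all $\alpha$. For $q\ge5$ the threshold $A(\pi-\frac{2\pi i}q)$ decreases in $i$, so the smallest one belongs to the largest $i<\frac q2$, which is $i=\frac{q-1}2$. It is admissible because $\frac{q-1}{2q}>\frac13$ iff $q>3$, and its $\psi_i$ is $\pi-\frac{\pi(q-1)}q=\frac\pi q$. So nonconstant cycles exist iff $\alpha>A(\pi/q)$. In all cases the condition is $\alpha\le\alpha_q^*$. Finally, $q=\frac ad+\frac bd$ with coprime summands, so $q=3$ iff $\{a,b\}=\{d,2d\}$.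

**Step 2 (linearization).** This step locates the value of $\alpha$ at which $\bar z$ loses stability. Linearize (3) at $\bar y=\ln\bar z$: $\Phi''(\bar y)u_n=-(u_{n-a}+u_{n-b})$, where $\Phi''(\bar y)=\frac\alpha{\alpha-\bar z}=\frac{\bar z+\bar z^3}{\bar z^3}$. So
$$u_n=-\gamma(u_{n-a}+u_{n-b}),\qquad\gamma=\frac{\bar z^2}{1+\bar z^2}\in(0,1). \tag{24}$$
The characteristic polynomial $\lambda^N+\gamma(\lambda^{N-a}+\lambda^{N-b})$ does not vanish at $\lambda=0$, since $N=\max(a,b)$. So the eigenvalues are $\lambda=1/\mu$, where $\mu$ runs over the roots of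
$$g_\gamma(\mu)=1+\gamma(\mu^a+\mu^b).$$
We follow these roots for all $\gamma>0$. If $\gamma<\frac12$ and $|\mu|\le1$, then $|\gamma(\mu^a+\mu^b)|<1$, so there is no root in the closed unit disc.

Let $|\mu|=1$ and $g_\gamma(\mu)=0$. Then $\mu^a+\mu^b=-1/\gamma$ is real and nonzero. So $\mu^a,\mu^b$ are unit numbers with opposite imaginary parts, and their real parts agree up to sign and do not cancel; hence $\mu^b=\overline{\mu^a}$. So $\mu^p=\mu^a\mu^b=1$, and with $\mu^a=e^{i\beta}$ we have $\gamma=-1/(2\cos\beta)$. Conversely, if $\mu^p=1$, $\mu^a=e^{i\beta}$ and $\cos\beta<0$, then $\mu^b=\mu^{-a}$ and $\mu$ is a root for $\gamma=-1/(2\cos\beta)$. As $\mu$ runs over the $p$-th roots of unity, $\mu^a$ runs over all roots of unity of order dividing $p/\gcd(a,p)=q$. So roots on the circle occur for finitely many $\gamma$ only, and the smallest such $\gamma$ belongs to the smallest value of $\cos\beta$, $\beta\in\frac{2\pi}q\mathbb Z$: this value is $-1$ for even $q$ and $-\cos\frac\pi q$ for odd $q$. Thus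
$$\gamma^*=\tfrac12\ (q\text{ even}),\qquad\gamma^*=\frac1{2\cos(\pi/q)}\ (q\text{ odd}).$$

At a root on the circle, $\mu g_\gamma'(\mu)=\gamma(a\mu^a+b\mu^b)=\gamma\big(p\cos\beta+i(a-b)\sin\beta\big)\ne0$, because $\cos\beta\ne0$. So the root is simple and continues smoothly in $\gamma$, with $\frac{d\mu}{d\gamma}=-(\mu^a+\mu^b)/g_\gamma'(\mu)$ and
$$\frac{d}{d\gamma}\ln|\mu|=\operatorname{Re}\frac{-(\mu^a+\mu^b)}{\gamma(a\mu^a+b\mu^b)}=-\frac{2p\cos^2\beta}{\gamma\,|p\cos\beta+i(a-b)\sin\beta|^2}<0 .$$
Let $\nu(\gamma)$ be the number of roots in $|\mu|<1$, with multiplicity. The degree of $g_\gamma$ is $N$ for all $\gamma>0$, so the roots depend continuously on $\gamma$. Hence $\nu$ is locally constant where there is no root on the circle. At a value $\gamma_0$ with roots on the circle, each of them is outside the disc for $\gamma$ slightly less than $\gamma_0$ and inside for $\gamma$ slightly greater, so $\nu$ keeps its left-hand value at $\gamma_0$ and then jumps up by the number of these roots. Starting from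 $\nu=0$ for $\gamma<\frac12$, we conclude: for $\gamma<\gamma^*$ there is no root in $|\mu|\le1$, and for $\gamma>\gamma^*$ there is at least one in $|\mu|<1$.

Translate this to $\alpha$. Both $\bar z$ and $\gamma$ increase strictly with $\alpha$. For even $q$: $\gamma>\frac12$ iff $\bar z>1$ iff $\alpha>2$. For odd $q\ge5$ put $T=2\cos\frac\pi q>1$: $\gamma>\frac1T$ iff $1+\bar z^{-2}<T$ iff $\bar z^2>\frac1{T-1}$ iff $\alpha=\bar z(1+\bar z^2)>(T-1)^{-1/2}\cdot\frac T{T-1}=A(\pi/q)$. For $q=3$, $\gamma^*=1>\gamma$ always. Replacing $>$ by $<$ works in the same way. So $\gamma<\gamma^*$ iff $\alpha<\alpha_q^*$, and $\gamma>\gamma^*$ iff $\alpha>\alpha_q^*$. For $\alpha<\alpha_q^*$ all eigenvalues $\lambda=1/\mu$ satisfy $|\lambda|<1$, and $\bar z$ is locally asymptotically stable. This completes (a).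

**Step 3 (the null set in (b)).** Let $\alpha>\alpha_q^*$. On $(0,\infty)^N$ consider
$$T(u_1,\dots,u_N)=\Big(u_2,\dots,u_N,\ \frac\alpha{1+u_{N+1-a}u_{N+1-b}}\Big),$$
whose iterates are the successive windows of length $N$ of a solution. Since $N=\max(a,b)$, at least one of the indices $N+1-a,N+1-b$ is $1$, so the last entry depends on $u_1$, with nonzero (negative) derivative. Up to sign that derivative is the determinant of $DT$, so $T$ is a local diffeomorphism. At the fixed point $(\bar z,\dots,\bar z)$, $DT$ is conjugate, by the logarithmic change of variables, to the linearization (24), and by Step 2 it has an eigenvalue of modulus greater than $1$.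

The center-stable manifold theorem (M. Shub, *Global Stability of Dynamical Systems*, 1987, Thm. III.7) now provides a neighborhood $\mathcal B$ of the fixed point and a $C^1$ embedded disc $\mathcal W$ of positive codimension such that
$$\{u:\ T^nu\in\mathcal B\ \text{for all }n\ge0\}\subset\mathcal W .$$
(For the linear map $(u,v)\mapsto(2u,v/2)$ and the unit ball, the points whose iterates stay in the ball lie on the line $u=0$.) If $z_n\to\bar z$, the windows $T^nu$ of the solution tend to the fixed point, so for some $n_0$ all $T^nu$ with $n\ge n_0$ lie in $\mathcal B$, and $T^{n_0}u\in\mathcal W$. Hence the initial conditions with $z_n\to\bar z$ lie in $\bigcup_{n\ge0}T^{-n}(\mathcal W)$. The disc $\mathcal W$ has measure $0$. The preimage of a null set under a local diffeomorphism is null: cover $(0,\infty)^N$ by countably many open sets on each of which the map is a diffeomorphism onto its image. So the union is a countable union of null sets, hence null. By Theorem 1 every other positive solution converges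 to a positive period-$p$ solution different from $\bar z$, and since $\bar z$ is the only positive constant solution, this limit is nonconstant. $\blacksquare$
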